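\title{The $\mathrm{AC}^0$ complexity of subgraph isomorphism\\ is not monotone under subgraphs}

\begin{abstract}
For a fixed graph $P$ let $C(P)$ be the least exponent $c$ such that constant-depth circuits with about $n^{c}$ unbounded fan-in gates decide whether an $n$-vertex graph contains $P$ as a (not necessarily induced) subgraph. We show that $C$ is not monotone under subgraphs, and hence not minor-monotone. We construct bipartite graphs $Q_m\subset P_m$ on the same vertex set, where $P_m$ is $Q_m$ plus a matching of $m$ edges, with $C(Q_m)-C(P_m)\ge \frac m4-\frac{41}8$. The upper bound for $P_m$ exploits that every graph with at least $c_m n^{7/4}$ edges, for a constant $c_m$, contains $P_m$. The lower bound for $Q_m$ combines the switching lemma with a planted copy of $Q_m$ in a sparse random graph. We also show that $C(Q)\le C(P)$ for every minor $Q$ of $P$ if $P$ is a core, and that $C$ of a disjoint union is the maximum of the values of its parts.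
\end{abstract}

\section{The question and the answer}

All graphs are finite and simple. Fix a graph $P$, the \emph{pattern}. A \emph{copy} of $P$ in a graph $G$ is an injective map $V(P)\to V(G)$ that takes edges to edges; we write $P\subseteq G$ if there is one. The Boolean function $\mathrm{SUBGRAPH}(P)$ has as input an $n$-vertex graph $G$, given by its $\binom n2$ edge variables $x_e$, and it outputs $1$ if and only if $G$ contains a subgraph isomorphic to $P$, not necessarily induced, that is, if and only if $P\subseteq G$. Circuits have unbounded fan-in AND and OR gates together with NOT gates, and the \emph{size} of a circuit is its number of gates (not of wires). Circuits are non-uniform: a different circuit may be chosen for each $n$. The pattern stays fixed while $n\to\infty$. Put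
\[
C(P)=\inf\{c:\ \text{for some } d,\ \mathrm{SUBGRAPH}(P)\text{ on $n$-vertex graphs has depth-$d$ circuits with }O(n^c)\text{ gates}\}.
\]
We count at least one gate in every circuit, so $C(P)\ge0$. For example $C(K_2)=0$, since one OR gate suffices. Always $C(P)\le |V(P)|$, by an OR over all $|V(P)|$-tuples of vertices of the AND of the required edge variables.

A graph $Q$ is a \emph{minor} of $P$ if it arises from $P$ by deleting vertices, deleting edges and contracting edges; subgraphs are minors. The following question is posed in \cite{LD}: is $C$ \emph{minor-monotone}, that is, is $C(Q)\le C(P)$ whenever $Q$ is a minor of $P$? Is this true at least whenever $Q$ is a subgraph of $P$?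

One would guess that it is. A copy of $P$ is a copy of $Q$ with further requirements, so finding $P$ should be no easier than finding $Q$. A proof would try to extend the input graph $G$ to a graph $G'$ that supplies everything that $P$ has and $Q$ lacks, so that $P\subseteq G'$ if and only if $Q\subseteq G$. The danger is that the added parts create copies of $P$ in unintended ways. For cores and for disjoint unions this danger can be removed, and the reduction works (Section~\ref{sec:complements}).

For bipartite $P$ there is a real obstruction. A graph with sufficiently many edges contains $P$, so for such inputs the answer is known, and only sparser inputs have to be analyzed. In a sparse input, an edge $ab$ of $P$ is valuable information: the pair of images of $a,b$ is one of few edges instead of one of about $n^2$ pairs. Thus an added edge can make the search easier. We show that this effect can be decisive.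

\subsection*{The patterns}

Fix $m\ge 2$ and put
\[
s=2m,\qquad \ell=s,\qquad t=32s^3 .
\]
The graph $Q_m$ has \emph{hubs} $a_1,\dots,a_m,b_1,\dots,b_m$ and \emph{centers} $w_1,\dots,w_t$. Each $a_i$ is joined to each $w_j$ by a path of length $\ell$, and each $b_i$ to each $w_j$ by a path of length $\ell+1$. These paths, the \emph{legs}, are internally disjoint. The graph $P_m$ is
\[
P_m=Q_m\cup\{a_ib_i:1\le i\le m\}.
\]
The union of the $s$ legs at $w_j$ is the \emph{$j$-th spider}. Different spiders share only hubs, and each spider has
\[
L=m\ell+m(\ell+1)=\frac{s(2s+1)}2
\]
edges. See Figure~\ref{fig:pattern}. Since $\ell$ is even, $P_m$ is bipartite: the $a_i$ and $w_j$ are on one side, the $b_i$ on the other.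

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \w in {0.6,2.75,6.2}{
  \foreach \a in {0,4.6}{ \draw (\a,0)--(\w,2.2); }
  \foreach \b in {1.6,6.2}{ \draw[dashed] (\b,0)--(\w,2.2); }
  \fill (\w,2.2) circle (2pt);
}
\draw[line width=1.8pt] (0,0)--(1.6,0);
\draw[line width=1.8pt] (4.6,0)--(6.2,0);
\foreach \x in {0,1.6,4.6,6.2}{ \fill (\x,0) circle (2pt); }
\node[below] at (0,0) {$a_1$};
\node[below] at (1.6,0) {$b_1$};
\node[below] at (4.6,0) {$a_2$};
\node[below] at (6.2,0) {$b_2$};
\node[above] at (0.6,2.2) {$w_1$};
\node[above] at (2.75,2.2) {$w_2$};
\node[above] at (6.2,2.2) {$w_t$};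
\node at (4.5,2.35) {$\cdots$};
\end{tikzpicture}
\caption{The patterns for $m=2$. A solid thin line is a leg of even length $\ell$; a dashed line is a leg of length $\ell+1$. Thin lines form $Q_m$; the thick edges $a_ib_i$ are added to obtain $P_m$. The four legs at $w_j$ form the $j$-th spider.}
\label{fig:pattern}
\end{figure}

\begin{theorem}\label{thm:main}
For every $m\ge2$:
\begin{itemize}
\item[(a)] $C(P_m)\le \dfrac{7m+19}4$;
\item[(b)] $C(Q_m)\ge 2m-\dfrac38$.
\end{itemize}
Hence $C(Q_m)-C(P_m)\ge\frac m4-\frac{41}8$, which is positive for $m\ge 21$. Consequently $C$ is neither monotone under subgraphs nor minor-monotone.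
\end{theorem}

For example, $m=24$ gives $C(P_m)\le 46.75<47.625\le C(Q_m)$.

The two bounds have a simple meaning. To find $Q_m$, all $s=2m$ hubs must essentially be guessed, which costs about $n^{2m}$. For $P_m$ the hubs come in $m$ adjacent pairs, and in the inputs that matter there are only $O(n^{7/4})$ edges, so guessing costs about $n^{7m/4}$. Each pair saves a factor $n^{1/4}$, and the implementation costs a fixed factor $n^{19/4}$; this is why $m$ must be large.

The parameters serve the following purposes. The two leg lengths have different parity in order to make $P_m$ bipartite. The proof of the upper bound uses only that $\ell$ is even and positive. The legs are long because the lower bound needs that the lengths $\ell$ and $\ell+1$ are almost equal (Remark~\ref{rem:legs}). The large number of spiders makes $Q_m$ rare in a random graph in which a single spider is frequent.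

Section~\ref{sec:upper} proves (a), Section~\ref{sec:method} develops the lower bound method for a general pattern, and Section~\ref{sec:Q} applies it to prove (b). Section~\ref{sec:complements} contains complements that are not needed for Theorem~\ref{thm:main}. We do not try to optimize constants.

\section{The upper bound for $P_m$}\label{sec:upper}

Write $P=P_m$ and $v=|V(P)|$.

\subsection{Dense graphs contain the pattern}

\begin{lemma}\label{lem:dense}
For $n\ge2$, every $n$-vertex graph with at least $10v\,n^{7/4}$ edges contains $P$.
\end{lemma}

The plan is to find a large set $A$ all of whose pairs have many common neighbors. Paths of even length between vertices of $A$ can then be built greedily, which gives all legs. The common neighborhood of two random vertices is such a set after a small correction, because a pair with few common neighbors is unlikely to be in it.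

\begin{proof}
Let $G$ be such a graph. In a uniformly random partition $V(G)=X\cup Y$ with $|X|=\lfloor n/2\rfloor$ and $|Y|=\lceil n/2\rceil$, each edge crosses with probability $\frac{2\lfloor n/2\rfloor\lceil n/2\rceil}{n(n-1)}\ge\frac12$: the quotient equals $\frac n{2(n-1)}$ for even $n$ and $\frac{n+1}{2n}$ for odd $n$. So some partition has $e'\ge 5v\,n^{7/4}$ crossing edges. From now on we use only these; degrees $d(\cdot)$ and neighborhoods $N(\cdot)$ refer to them.

Choose $y_1,y_2\in Y$ independently and uniformly, and let $A_0\subseteq X$ be their common neighborhood. By convexity, and since $|X||Y|\le n^2/4$ and $|Y|\le n$,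
\[
\mathbb E|A_0|=\sum_{x\in X}\Big(\frac{d(x)}{|Y|}\Big)^2\ge\frac{e'^2}{|X||Y|^2}\ge\frac{25v^2n^{7/2}}{n^3/4}=100v^2\sqrt n .
\]
Call a pair in $X$ \emph{poor} if it has fewer than $2v$ common neighbors. A poor pair lies in $A_0$ only if $y_1$ and $y_2$ are both among its common neighbors, so the expected number of poor pairs in $A_0$ is at most $\frac{|X|^2}2\big(\frac{2v}{|Y|}\big)^2\le 2v^2$. Hence for some choice of $y_1,y_2$, deleting one vertex of each poor pair in $A_0$ leaves a set $A\subseteq X$ with $|A|\ge98v^2\sqrt n$, all of whose pairs have at least $2v$ common neighbors in $Y$.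

The hubs $b_i$ must lie in $Y$ and need many neighbors in $A$. Let $Y'=\{y\in Y:|N(y)\cap A|\ge2v\}$; we claim $|Y'|\ge m$. Suppose $|Y'|<m$. Since $m<v$, every pair in $A$ has at least $v$ common neighbors in $Y\setminus Y'$. On the other hand each $y\in Y\setminus Y'$ is a common neighbor of at most $\binom{2v}2\le2v^2$ pairs of $A$. So $v\binom{|A|}2\le2v^2n$, and $\frac{|A|^2}4\le\binom{|A|}2\le2vn$, contradicting $|A|\ge98v^2\sqrt n$.

Now embed $P$ greedily. All chosen vertices are distinct; whenever a new vertex is chosen, fewer than $v$ are already used.
\begin{itemize}
\item Choose $b_1,\dots,b_m\in Y'$.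
\item For $i\le m$ and $j\le t$ choose $a_i$ and $u_{ij}$ in $N(b_i)\cap A$, which has at least $2v$ elements. The vertex $u_{ij}$ will be the neighbor of $b_i$ on its leg to $w_j$.
\item Choose $w_1,\dots,w_t\in A$.
\item For each $i,j$ build a path of even length $\ell$ from $a_i$ to $w_j$: its inner vertices at even positions are new vertices of $A$, and those at odd positions are new common neighbors in $Y$ of the two consecutive vertices of $A$.
\item In the same way build a path of length $\ell$ from $u_{ij}$ to $w_j$. With the edge $b_iu_{ij}$ it is a leg of length $\ell+1$.
\end{itemize}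
Together with the edges $a_ib_i$ this is a copy of $P$.
\end{proof}

\subsection{One hub pair}\label{sec:onepair}

The remaining difficulty is to make a circuit profit from the sparsity of the input. For illustration consider the case of one pair, $m=1$. Then each spider is a path of length $2\ell+1$ from $a$ to $b$, and $P$ consists of $t$ cycles of length $2\ell+2$ that share the edge $ab$. In a graph with at most $M$ edges, only these edges are candidates for the image of $ab$. We do not try to list them. Instead, the circuit distributes all \emph{possible} edges into $B=4M$ buckets by a hash function, and then tries all buckets. If the right edge is the only present edge in its bucket, the bucket identifies it.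

That a bucket contains exactly one present edge can be tested with few gates. Suppose that the possible edges $e_1,e_2,e_3$ in a bucket have the binary indices $01,10,11$. For each bit position, form the OR of the edge variables with bit $0$ and the OR of those with bit $1$. This gives the pairs $(x_{e_1},\,x_{e_2}\vee x_{e_3})$ and $(x_{e_2},\,x_{e_1}\vee x_{e_3})$. If only $e_3$ is present, the pairs are $(0,1),(0,1)$: exactly one entry is $1$ in each. If $e_2$ and $e_3$ are present, the second pair is $(1,1)$. In general, exactly one edge is present if and only if in each pair exactly one entry is $1$: two different present edges differ in some bit and make that pair $(1,1)$, and if no edge is present, all entries are $0$.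

For $m$ pairs we try all $B^m$ tuples of buckets. One more device is needed, because the input may have more than $M$ edges. It then contains $P$ by Lemma~\ref{lem:dense}, but we want to avoid counting edges. Instead we restrict attention to an initial segment of the possible edges in a fixed order, and try all initial segments: some segment contains exactly $M$ edges of $G$, and these still contain $P$.

\subsection{The circuit}

We use the following standard fact here and in Section~\ref{sec:complements}.

\begin{lemma}[color coding]\label{lem:colors}
For every fixed nonempty finite set $U$ and every $n\ge2$ there is a family of $O(\log n)$ maps $\chi:[n]\to U$ such that for every injection $\iota:U\to[n]$ some $\chi$ in the family satisfies $\chi(\iota(p))=p$ for all $p\in U$.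
\end{lemma}

\begin{proof}
A uniformly random $\chi$ works for a given $\iota$ with probability $|U|^{-|U|}$. There are at most $n^{|U|}$ injections, so $R$ independent maps suffice as soon as $n^{|U|}(1-|U|^{-|U|})^R<1$, which holds for some $R=O(\log n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $n\ge2$, $N=\binom n2$, $M=\lceil10v\,n^{7/4}\rceil$ and $B=4mM$. We use three families.
\begin{itemize}
\item \emph{Initial segments.} Order the edges of $K_n$ and let $Z_\nu$ be the set of the first $\nu$ edges, $0\le\nu\le N$.
\item \emph{Hash functions.} There is a family $\mathcal H$ of $O(n^{7/4}\log n)$ functions $h:E(K_n)\to[B]$ such that for every $X\subseteq E(K_n)$ with $|X|\le M$ and all distinct $e_1,\dots,e_m\in X$ some $h\in\mathcal H$ \emph{isolates} $e_1,\dots,e_m$ in $X$: for every $i$, $h(e)\ne h(e_i)$ for all $e\in X\setminus\{e_i\}$. Indeed, a uniformly random $h$ fails with probability at most $mM/B=\frac14$, and there are at most $(N+1)^{M+m}$ choices of $(X,(e_i))$. So $R$ functions suffice if $4^{-R}(N+1)^{M+m}<1$, which holds for some $R=O(M\log n)$.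
\item \emph{Colorings.} Let $\mathcal K$ be the family of $O(\log n)$ maps $\chi:[n]\to V(P)$ from Lemma~\ref{lem:colors} with $U=V(P)$.
\end{itemize}
Give the edges of $K_n$ distinct binary indices with $O(\log n)$, and at least one, bits. For each $(\nu,h,\chi)$ build the following.
\begin{enumerate}
\item For each bucket $\kappa\in[B]$ let $E_\kappa=\{e\in Z_\nu:h(e)=\kappa\}$. For a bit position $\tau$ and $z\in\{0,1\}$ let $O_{\tau,z}$ be the OR of $x_e$ over those $e\in E_\kappa$ whose bit at $\tau$ is $z$. By the observation in Section~\ref{sec:onepair},
\[
\mathrm{valid}_\kappa=\bigwedge_\tau\big[(O_{\tau,0}\vee O_{\tau,1})\wedge\neg(O_{\tau,0}\wedge O_{\tau,1})\big]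
\]
says that exactly one edge of $G$ lies in $E_\kappa$. This uses $O(\log n)$ gates per bucket.
\item For a hub $r$ and $u$ with $\chi(u)=r$ let $\mathrm{End}_r(\kappa,u)=\mathrm{valid}_\kappa\wedge\bigvee_{e\in E_\kappa,\,e\ni u}x_e$: the unique present edge in the bucket has endpoint $u$. This uses $O(Bn)$ gates.
\item For a hub $r$ and an index $j$ let $r=r_0,r_1,\dots,r_k=w_j$ be the vertices of the leg from $r$ to $w_j$. For $\chi(u)=r$ and $\chi(z)=r_i$ let $\mathrm{Walk}_i(u,z)$ say that $G$ has a walk from $u$ to $z$ with vertex colors $r_0,\dots,r_i$. Then $\mathrm{Walk}_1(u,z)=x_{uz}$ and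
\[
\mathrm{Walk}_{i+1}(u,z)=\bigvee_{z':\,\chi(z')=r_i}\big(\mathrm{Walk}_i(u,z')\wedge x_{z'z}\big).
\]
Put $\mathrm{Reach}_{r,j}=\mathrm{Walk}_k$. Since $k$ is a constant, this uses $O(n^3)$ gates and constant depth. Such a walk is a path because its colors are distinct.
\item For $\chi(w)=w_j$ let $\mathrm{Link}_{r,j}(\kappa,w)=\bigvee_{u:\,\chi(u)=r}\big(\mathrm{End}_r(\kappa,u)\wedge\mathrm{Reach}_{r,j}(u,w)\big)$. This uses $O(Bn^2)$ gates.
\item For each $(\kappa_1,\dots,\kappa_m)\in[B]^m$ form
\[
\bigwedge_{j\le t}\ \bigvee_{w:\,\chi(w)=w_j}\ \bigwedge_{i\le m}\big(\mathrm{Link}_{a_i,j}(\kappa_i,w)\wedge\mathrm{Link}_{b_i,j}(\kappa_i,w)\big).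
\]
This uses $O(B^mn)$ gates.
\end{enumerate}
The output is the OR of item 5 over all $(\nu,h,\chi)$ and all bucket tuples.

\emph{Soundness.} Suppose item 5 holds for some choice. Bucket $\kappa_i$ contains exactly one edge of $G$. This edge has an endpoint $u$ colored $a_i$ and an endpoint $u'$ colored $b_i$; as the colors differ, it is the edge $uu'$, and $u,u'$ are the same for all $j$. For each $j$ there is a vertex $w$ colored $w_j$ with correctly colored paths from all $s$ chosen hub images. Different vertices of $P$ correspond to vertices of different colors, so all images are distinct and $G$ contains $P$.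

\emph{Completeness.} Let $P\subseteq G$. If $e(G)\ge M$, choose $\nu$ with $|E(G)\cap Z_\nu|=M$; otherwise let $\nu=N$. Then $X=E(G)\cap Z_\nu$ has at most $M$ elements and contains a copy of $P$, in the first case by Lemma~\ref{lem:dense}. Choose $\chi\in\mathcal K$ correct for this copy, and $h\in\mathcal H$ isolating in $X$ the images of the edges $a_ib_i$. With $\kappa_i$ the bucket of the image of $a_ib_i$, item 5 holds.

\emph{Size.} The depth is constant, and the number of gates is
\[
O\big(n^2\cdot n^{7/4}\log n\cdot\log n\cdot(B\log n+Bn+Bn^2+n^3+B^mn)\big)=O\big(n^{\frac{7m}4+\frac{19}4}\log^2n\big),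
\]
because $B=\Theta(n^{7/4})$ and, as $m\ge2$, the term $B^mn$ dominates. Hence $C(P)\le\frac{7m+19}4$.
\end{proof}

\section{A lower bound method}\label{sec:method}

In this section $Q$ is an arbitrary graph without isolated vertices and with at least two edges. Subgraphs of $Q$ are identified with edge sets $H\subseteq E(Q)$. Let $v(H)$ be the number of vertices incident with $H$ and $e(H)=|H|$; write $v(Q)=|V(Q)|$ and $e(Q)=|E(Q)|$. For a fixed $\beta\in(0,1)$ put
\[
\Delta(H)=v(H)-\beta e(H),\qquad \Delta(Q)=\Delta(E(Q)).
\]
In a random graph $G(n,p)$ with $p=n^{-\beta}$, where each edge is present independently with probability $p$, the expected number of copies of $H$ has order $n^{v(H)}p^{e(H)}=n^{\Delta(H)}$.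

\subsection{Statement and the smallest example}

Plant a copy of $Q$ at a random place $\xi$ in a sparse random graph. If no copy of $Q$ arises otherwise, then the output of a correct circuit depends on every planted edge. The inputs of the circuit depend on at most one planted edge each. So somewhere in the circuit the set of planted edges on which a gate depends must grow from at most one edge to all of $E(Q)$. We shall see that a circuit with $S$ gates can, for a given $H$, contain a gate depending on exactly the planted copy of $H$ only with probability about $S\,n^{-\Delta(H)}$. Thus each $H$ that must occur during the growth, with positive probability, forces $S\gtrsim n^{\Delta(H)}$. The growth is described as follows.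

\begin{definition}
A \emph{building sequence} for $Q$ is a finite sequence of sets $H_1,\dots,H_r\subseteq E(Q)$ with $H_r=E(Q)$ such that for every $k$ there are sets $A,B$ with $H_k\subseteq A\cup B$, each of which is empty, or consists of one edge, or is one of $H_1,\dots,H_{k-1}$.
\end{definition}

\begin{proposition}\label{prop:method}
Let $\beta\in(0,1)$ be such that $\Delta(J)>\Delta(Q)$ for all $J\subsetneq E(Q)$ (including $J=\emptyset$). Let $\kappa$ be a real number such that every building sequence for $Q$ has a nonempty member $H$ with $\Delta(H)\ge\kappa$. Then for every $d$, depth-$d$ circuits computing $\mathrm{SUBGRAPH}(Q)$ have $\Omega(n^{\kappa-1/8})$ gates. In particular $C(Q)\ge\kappa-\frac18$.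
\end{proposition}

The first hypothesis ensures that the random graph does not help to complete a partial planted copy. The second says that there is a bottleneck: however $Q$ is assembled, some intermediate set is expensive.

\begin{example}[two hubs and legs of length one]\label{ex:K2t}
Let $Q=K_{2,t}$ with $t\ge5$, with hubs $a,b$ and centers $w_1,\dots,w_t$. The ``spider'' at $w_j$ is the path $a\,w_j\,b$ with two edges. Let $\beta=\frac12+\frac2t<1$. Then $\Delta(H)$ is the number of hubs incident with $H$, plus a contribution for each center incident with $H$:
\[
1-2\beta=-\tfrac4t\ \text{ if both edges at $w_j$ are in $H$},\qquad 1-\beta=\tfrac12-\tfrac2t>0\ \text{ if exactly one is.}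
\]
Let $f(H)$ be the number of centers of the first kind. If $f(H)\ge1$, both hubs are incident with $H$ and $\Delta(H)\ge2-\frac{4f(H)}t$; if $f(H)=0$ then $\Delta(H)\ge0$. So $\Delta(Q)=2-4=-2$ is smaller than $\Delta(J)$ for all $J\subsetneq E(Q)$, and the first hypothesis holds.

Now take a building sequence, let $H$ be its first member with $f(H)\ge1$, and let $H\subseteq A\cup B$ as in the definition. Then $f(A)=f(B)=0$. At each of the $f(H)$ complete centers of $H$, neither $A$ nor $B$ has both edges, so each has exactly one.
\begin{itemize}
\item If $f(H)=1$, then $\Delta(H)\ge2-\frac4t$.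
\item If $f(H)\ge2$, then $A$ has at least two edges, so it is an earlier member, and $\Delta(A)\ge1+2\big(\frac12-\frac2t\big)=2-\frac4t$.
\end{itemize}
So $\kappa=2-\frac4t$ is allowed, which for large $t$ is close to the number $2$ of hubs. In words: the first complete spiders are either few, and then the set has the weight $\approx2$ of the two hubs because each spider lowers $\Delta$ only slightly; or they are many, and then they were glued from two sets with many incomplete spiders, each of which raises $\Delta$ substantially. The proof for $Q_m$ in Section~\ref{sec:Q} has the same two cases.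
\end{example}

\subsection{The switching lemma}

A \emph{restriction} assigns to each variable $0$, $1$ or $*$; variables with value $*$ are \emph{free}. A \emph{decision tree} queries free variables one after the other, the next variable depending on the answers so far and no variable being queried twice on a path, and ends in leaves labeled with the result. Its \emph{depth} is the largest number of queries on a path. A tree of depth $K$ contains fewer than $2^K$ queries altogether, and restricting further variables does not increase the depth.

A \emph{term} is a conjunction, possibly empty, of literals on distinct variables. For a finite ordered list $F$ of terms and a restriction $\sigma$, the \emph{canonical decision tree} $\mathrm{CDT}(F|\sigma)$ works as follows. Find the first term of $F$ not falsified by the current assignment. If there is none, stop with the answer ``none''. If it has no free variables, it is satisfied; stop and output its index. Otherwise query all its free variables, in the order in which they occur in the term, and repeat. When the tree stops at a term, all earlier terms are falsified, so the tree outputs the index of the \emph{first satisfied term}. This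 additional information, beyond the value of the OR of $F$, will be essential.

\begin{lemma}[H\aa stad's switching lemma, with Razborov's proof]\label{lem:switching}
Let all terms of $F$ have at most $r$ literals, $r\ge1$, let $k\ge1$ and $0<\delta\le\frac12$, and let $\sigma$ leave each variable free independently with probability $\delta$ and otherwise set it to a uniform bit. Then
\[
\Pr[\operatorname{depth}\mathrm{CDT}(F|\sigma)\ge k]\le(16\delta r)^k .
\]
\end{lemma}

\begin{proof}
Call $\sigma$ \emph{bad} if $\mathrm{CDT}(F|\sigma)$ has depth at least $k$. Each bad $\sigma$ will be encoded by a restriction $\sigma^*$ with $k$ fewer free variables, which is much more likely than $\sigma$ if $\delta$ is small, together with a short code.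

For bad $\sigma$ take the lexicographically first path with at least $k$ queries and cut it after $k$ queries. It splits into blocks $b=1,2,\dots$: block $b$ queries a set $V_b$ of free variables of the term $D_b$, the first term not falsified by $\sigma\pi_1\cdots\pi_{b-1}$, where $\pi_b$ denotes the answers in block $b$. All free variables of $D_b$ are queried, except possibly in the last block, which may be cut. Let $\tau_b$ be the assignment of $V_b$ that makes the literals of $D_b$ on $V_b$ true, and let $\sigma^*=\sigma\tau_1\tau_2\cdots$. The code records for each of the $k$ queries the position of the variable in its term, the answer, and whether the query ends its block. There are at most $(4r)^k$ codes.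

From $\sigma^*$ and the code one recovers $\sigma$. Suppose $\sigma\pi_1\cdots\pi_{b-1}\tau_b\tau_{b+1}\cdots$ is already known; for $b=1$ this is $\sigma^*$. Its first non-falsified term is $D_b$. Indeed, earlier terms are falsified already by $\sigma\pi_1\cdots\pi_{b-1}$. And $D_b$ is not falsified by $\sigma\pi_1\cdots\pi_{b-1}\tau_b$, while $\tau_{b+1},\dots$, which are present only if block $b$ is not the last one, set no variables of $D_b$. So $D_b$ is known, and the code yields $V_b$ and $\pi_b$. Replace $\tau_b$ by $\pi_b$ and continue. At the end, unset $\bigcup_bV_b$ to obtain $\sigma$.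

So $\sigma\mapsto(\sigma^*,\text{code})$ is injective. Setting a free variable to a bit multiplies the probability of a restriction by $\frac{(1-\delta)/2}{\delta}$, so $\Pr[\sigma]=\Pr[\sigma^*]\big(\frac{2\delta}{1-\delta}\big)^k$. For each code the probabilities $\Pr[\sigma^*]$ sum to at most $1$. Hence the probability of bad $\sigma$ is at most $(4r)^k\big(\frac{2\delta}{1-\delta}\big)^k\le(16\delta r)^k$, since $1-\delta\ge\frac12$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:method}}

Fix $d$, and suppose that depth-$d$ circuits with $S=S(n)$ gates compute $\mathrm{SUBGRAPH}(Q)$. Let $n$ be large. Adding the edges of $Q$ one at a time is a building sequence, so $\kappa\le\Delta(H)\le v(Q)$ for some $H$. Hence we may assume $S\le n^{v(Q)}$, since otherwise $S\geq n^\kappa$.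

\paragraph{Normal form and prefixes.} By De Morgan, $\bigwedge_iu_i=\neg\bigvee_i\neg u_i$, and NOT gates can be absorbed as negations on inputs of gates. So we may assume that the circuit is a list, in topological order, of at most $S$ OR gates
\[
g=u_1\vee u_2\vee\cdots,
\]
where each $u_i$ is a constant, a possibly negated variable, or a possibly negated earlier gate. Gates without inputs are replaced by constants. The \emph{level} of a gate is the largest number of OR gates on a path ending in it. Levels are between $1$ and $d$, and gates used as inputs of $g$ have smaller level. The output is a possibly negated gate. It is not a constant or a literal, because $\mathrm{SUBGRAPH}(Q)$ is $0$ on all graphs with at most one edge and $1$ on $K_n$.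

To obtain building sequences, we must combine the inputs of a gate two at a time. Splitting an OR gate of large fan-in into binary gates would increase the size too much. We therefore consider the \emph{prefixes}
\[
g_{\le i}=u_1\vee\cdots\vee u_i,\qquad i\ge1,
\]
as functions, without counting them as gates; the last prefix of $g$ is $g$ itself. One decision tree will serve all prefixes of $g$ at the same time.

\paragraph{The random restriction.} Let
\[
p=n^{-\beta},\quad\varepsilon=\frac1{8d\,e(Q)},\quad\delta=n^{-\varepsilon},\quad K=\Big\lceil\frac{v(Q)+2e(Q)+3}\varepsilon\Big\rceil .
\]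
For $n$ large, $2p\le1$ and $\delta\le\frac12$. In stage $0$ each variable independently stays free with probability $2p$ and is otherwise set to $0$. In each of the stages $1,\dots,d$ each free variable independently stays free with probability $\delta$ and is otherwise set to a uniform bit. Let $\rho$ be the result. The variables are independent; each is free with probability $q=2p\delta^d$ and equals $1$ with probability $p'=p(1-\delta^d)\le p$. So $\rho^{-1}(1)$, the set of edges set to $1$, has the law of $G(n,p')$.

Say that a decision tree \emph{serves} a gate $g$ under a restriction if it has depth at most $K$, queries only free variables, and computes all restricted prefixes of $g$ simultaneously: each leaf determines the values of all of them. Let \emph{fail} be the event that under $\rho$ some gate is served by no tree.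

\emph{Claim.} For $n$ large, $\Pr[\text{fail}]\le n^{-2e(Q)-2}$.

Call a gate of level $k$ \emph{good} if after stage $k$ some tree serves it. Later stages do not destroy this, so \emph{fail} can occur only if some gate is not good. Let $g=\bigvee_iu_i$ have level $k+1$, $0\le k<d$. Condition on the outcome of stages $0,\dots,k$ and suppose that all gates of level at most $k$ are good. Then each restricted $u_i$ has a decision tree of depth at most $K$; for constants and literals this is clear. So $u_i$ is the OR of the terms, with at most $K$ literals, that describe the paths to its $1$-leaves. Concatenate these lists of terms in the order of $i$ to get a list $F_g$. By Lemma~\ref{lem:switching}, applied to stage $k+1$ with both $r$ and the depth bound there equal to $K$, the canonical tree of $F_g$ after stage $k+1$ has depth less than $K$, except with probability at most $(16K\delta)^K$. This tree outputs the first satisfied term, and hence the least $i^*$ with $u_{i^*}=1$, if there is one. Since $g_{\le i}=1$ if and only if $i^*$ exists and $i^*\le i$, it computes all prefixes, and $g$ is good.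

If some gate is not good, consider one of minimal level. Summing over at most $n^{v(Q)}$ gates,
\[
\Pr[\text{fail}]\le n^{v(Q)}(16K)^Kn^{-\varepsilon K}\le(16K)^Kn^{-2e(Q)-3}\le n^{-2e(Q)-2}
\]
for $n$ large. This proves the claim.

If \emph{fail} does not occur, choose for each gate $g$ a tree $T_g(\rho)$ that serves $g$ under $\rho$, by a fixed rule depending only on $\rho$, and let $\mathrm{Rel}_g(\rho)$ be the set of variables queried in $T_g(\rho)$. On \emph{fail} put $\mathrm{Rel}_g(\rho)=\emptyset$. Always $|\mathrm{Rel}_g(\rho)|\le2^K$.

\paragraph{Dependency sets.} Let $G\sim G(n,p')$, and let $\xi:V(Q)\to[n]$ be a uniformly random injection independent of $G$. For $J\subseteq E(Q)$ let $J_\xi$ be its image. For a Boolean function $\varphi$ of graphs let $D(\varphi)\subseteq E(Q)$ be the set of coordinates on which the function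
\[
J\mapsto\varphi(G\cup J_\xi),\qquad J\subseteq E(Q),
\]
depends. Clearly $D(\varphi)=D(\neg\varphi)$ and $D(\varphi\vee\psi)\subseteq D(\varphi)\cup D(\psi)$. Let $\mathcal D$ be the random family of all sets $D(\varphi)$ where $\varphi$ is a prefix of a gate.

\paragraph{Step A: a set $H$ is rarely a dependency set.} \emph{For every nonempty $H\subseteq E(Q)$,
\[
\Pr[H\in\mathcal D]\le O\big(S\,n^{-\Delta(H)+1/8}\big)+n^{-1},
\]
where the constant depends only on $Q$ and $d$.}

The idea is that dependence of a gate on all of $H_\xi$ forces $H_\xi$ into the bounded set $\mathrm{Rel}_g(\rho)$, once the edges of $H_\xi$ are free. If they were planted in advance, $\xi$ would not be independent of $\rho$; we therefore condition on $H_\xi$ being free and pay a factor $q^{-e(H)}$.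

If $D(\varphi)=H$, then the function $J\mapsto\varphi(G\cup J_\xi)$ restricted to $J\subseteq H$ depends on all coordinates in $H$. Let $\mathcal E(G,\xi)$ be the event that this happens for some prefix $\varphi$. It implies $G\cap H_\xi=\emptyset$, because a coordinate whose edge is already in $G$ is irrelevant. For fixed $\xi$, the law of $G$ given $G\cap H_\xi=\emptyset$ equals the law of $\rho^{-1}(1)$ given $H_\xi\subseteq\rho^{-1}(*)$: in both cases the edges outside $H_\xi$ are independent and present with probability $p'$, and those in $H_\xi$ are absent. Therefore
\[
\Pr_G[\mathcal E(G,\xi)]\le\Pr_\rho\big[\mathcal E(\rho^{-1}(1),\xi)\,\big|\,H_\xi\subseteq\rho^{-1}(*)\big]=q^{-e(H)}\Pr_\rho\big[\mathcal E(\rho^{-1}(1),\xi)\wedge H_\xi\subseteq\rho^{-1}(*)\big].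
\]
Suppose $H_\xi\subseteq\rho^{-1}(*)$ and \emph{fail} does not occur. For a prefix $\varphi$ of $g$ and $J\subseteq H$, the value $\varphi(\rho^{-1}(1)\cup J_\xi)$ is the value of $T_g(\rho)$, with leaves labeled for $\varphi$, when the free variables in $J_\xi$ are $1$ and all other free variables are $0$. If this depends on the coordinate $e\in H$, then the image of $e$ must be queried in $T_g(\rho)$. Hence $\mathcal E(\rho^{-1}(1),\xi)$ implies $H_\xi\subseteq\mathrm{Rel}_g(\rho)$ for some gate $g$; here prefixes of the same gate need not be distinguished. Averaging over $\xi$, which is independent of the unconditioned $\rho$,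
\[
\Pr[H\in\mathcal D]\le q^{-e(H)}\Big(\Pr[\text{fail}]+\sum_g\Pr[H_\xi\subseteq\mathrm{Rel}_g(\rho)]\Big).
\]
A fixed set of at most $2^K$ edges has at most $2^{K+1}$ endpoints. It contains $H_\xi$ only if $\xi$ maps the $v(H)$ vertices of $H$ to these endpoints, which for $n\ge2v(Q)$ has probability at most $(2^{K+1})^{v(H)}/(n/2)^{v(H)}=O(n^{-v(H)})$. Moreover
\[
q^{-e(H)}\le n^{\beta e(H)+\varepsilon d\,e(H)}\le n^{\beta e(H)+1/8}\le n^{2e(Q)+1}.
\]
Using the last bound for the term with $\Pr[\text{fail}]$ and the preceding one for the sum, we obtain Step A.

\paragraph{Step B: the output depends on all planted edges.} $\Pr[D(\text{output})=E(Q)]\to1$.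

The output is $1$ on $G\cup E(Q)_\xi$. It suffices to show that with probability tending to $1$, $G\cup J'_\xi$ contains no copy of $Q$ for any $J'\subsetneq E(Q)$; then $J\mapsto\text{output}(G\cup J_\xi)$ is the AND of all coordinates. Fix $J'$ and $\xi$, and suppose that an injection $y:V(Q)\to[n]$ maps all edges of $Q$ into $G\cup J'_\xi$. Let $J$ be the set of edges $e$ of $Q$ with $y(e)\in J'_\xi$. Then $|J|\le|J'|<e(Q)$, the vertices incident with $J$ are mapped into $\xi(V(Q))$, and the other $e(Q)-e(J)$ edges are mapped to distinct edges of $G$. For given $J$ there are $O(n^{v(Q)-v(J)})$ injections that map the vertices incident with $J$ into $\xi(V(Q))$. So the expected number of all such $y$ is at most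
\[
\sum_{J\subsetneq E(Q)}O\big(n^{v(Q)-v(J)}p^{\,e(Q)-e(J)}\big)=\sum_{J\subsetneq E(Q)}O\big(n^{\Delta(Q)-\Delta(J)}\big)=o(1)
\]
by the first hypothesis; here $v(Q)=v(E(Q))$ because $Q$ has no isolated vertices. Sum over the finitely many $J'$.

\paragraph{Step C: growth of dependency sets.} \emph{If $D(\text{output})=E(Q)$, then $\mathcal D$ contains a nonempty $H$ with $\Delta(H)\ge\kappa$.}

List the prefixes in topological order, gate by gate and in increasing order within a gate, up to the last prefix of the gate whose (possibly negated) value is the output. The corresponding sets $D(\cdot)$ form a building sequence. Indeed, the last one is $E(Q)$. For $i\ge2$ we have $D(g_{\le i})\subseteq D(g_{\le i-1})\cup D(u_i)$, and for $i=1$ we have $D(g_{\le1})=D(u_1)$. Here $D(g_{\le i-1})$ is an earlier member, and $D(u_i)$ is empty if $u_i$ is a constant, has at most one edge if $u_i$ is a literal (since $\xi$ is injective), and is an earlier member if $u_i$ is an earlier gate, possibly negated. Now apply the second hypothesis.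

\paragraph{Conclusion.} By Steps A--C, for $n$ large,
\[
\tfrac12\le\sum_{H\neq\emptyset,\ \Delta(H)\ge\kappa}\Pr[H\in\mathcal D]\le2^{e(Q)}\Big(O\big(S\,n^{-\kappa+1/8}\big)+n^{-1}\Big),
\]
so $S=\Omega(n^{\kappa-1/8})$. As $d$ was arbitrary, $C(Q)\ge\kappa-\frac18$. \qed

\section{The lower bound for $Q_m$}\label{sec:Q}

Now let $Q=Q_m$ and put
\[
\gamma=-\frac{2s}t=-\frac1{16s^2},\qquad\mu=\frac{s-1+\gamma}L,\qquad\beta=1-\mu .
\]
Since $0<s-1+\gamma<L$, we have $\beta\in(0,1)$. These numbers are chosen so that a full spider changes $\Delta$ by the slightly negative amount $\gamma$, and so that $t$ spiders together turn the weight $s$ of the hubs into $s+t\gamma=-s$. In Example~\ref{ex:K2t} the analogous numbers were $\gamma=-\frac4t$ and $\mu=\frac{1+\gamma}2$. We have to check that incomplete spiders still contribute a positive amount.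

For $H\subseteq E(Q)$ let $H_j$ be the part of $H$ in spider $j$. Call $H_j$ \emph{full} if it is the whole spider, and let $f(H)$ be the number of $j$ with $H_j$ full. Let $\lambda(H_j)$ be the number of non-hub vertices incident with $H_j$, minus $\beta|H_j|$. Since different spiders share only hubs,
\begin{equation}\label{eq:split}
\Delta(H)=\#\{\text{hubs incident with }H\}+\sum_j\lambda(H_j).
\end{equation}

\begin{lemma}\label{lem:weights}
If $H_j$ is full, then $\lambda(H_j)=\gamma$. If $H_j$ is nonempty and not full, then $\lambda(H_j)\ge c_0:=\frac1{4s}$. Consequently:
\begin{itemize}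
\item[(i)] if $f(H)\ge1$, then $\Delta(H)\ge s+f(H)\gamma$;
\item[(ii)] if $f(H)=0$, then $\Delta(H)\ge c_0\cdot\#\{j:H_j\ne\emptyset\}\ge0$;
\item[(iii)] $\Delta(Q)=-s$, and $\Delta(J)>\Delta(Q)$ for all $J\subsetneq E(Q)$.
\end{itemize}
\end{lemma}

\begin{proof}
We sum over the connected components of $H_j$. The legs of one spider share only $w_j$. So a component not containing $w_j$ is a path with $e\ge1$ edges inside a leg, and at most one of its $e+1$ vertices is a hub. It contributes at least $e-\beta e=e\mu\ge\mu$. Here
\[
\mu=\frac{2(s-1+\gamma)}{s(2s+1)}\ge\frac1{4s},
\]
because this is equivalent to $8(s-1+\gamma)\ge2s+1$, that is, to $6s\ge9+\frac1{2s^2}$, which holds since $s\ge4$.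

A component containing $w_j$ consists of initial segments, starting at $w_j$, of lengths $e_i\ge0$ of the legs $i=1,\dots,s$. Let $\ell_i\in\{\ell,\ell+1\}$ be the length of leg $i$, and $F=\{i:e_i=\ell_i\}$. The component has $1+\sum_ie_i$ vertices, $|F|$ of which are hubs. Its contribution is
\begin{equation}\label{eq:component}
1+\sum_ie_i-|F|-\beta\sum_ie_i=1-|F|+\mu\sum_ie_i\ \ge\ 1-\sum_{i\in F}(1-\mu\ell_i).
\end{equation}
Since $\mu\le\frac{s-1}L$ and $\ell_i\le s+1$,
\begin{equation}\label{eq:leg}
1-\mu\ell_i\ge1-\frac{(s-1)(s+1)}L=1-\frac{2s^2-2}{2s^2+s}=\frac{s+2}{s(2s+1)}\ge\frac1{2s}>0 .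
\end{equation}
If all legs are complete, then $H_j$ is full, equality holds in \eqref{eq:component}, and the contribution is $1-\sum_{i=1}^s(1-\mu\ell_i)=1-s+\mu L=\gamma$. If some $i_0\notin F$, then, as all terms $1-\mu\ell_i$ are positive, the contribution is at least
\[
1-\sum_{i\ne i_0}(1-\mu\ell_i)=\gamma+(1-\mu\ell_{i_0})\ge\frac1{2s}-\frac1{16s^2}\ge\frac1{4s}.
\]
So if $H_j$ is nonempty and not full, each of its components contributes at least $c_0$.

Now (i) and (ii) follow from \eqref{eq:split}, because a full spider is incident with all $s$ hubs. Finally $\Delta(Q)=s+t\gamma=-s$. Let $J\subsetneq E(Q)$. If $f(J)=0$, then $\Delta(J)\ge0>-s$; otherwise $1\le f(J)\le t-1$ and $\Delta(J)\ge s+(t-1)\gamma>-s$.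
\end{proof}

\begin{remark}\label{rem:legs}
The inequality $1-\mu\ell_i>0$ is where the long legs are needed. Keep $\gamma$ and define $L$ and $\mu$ as above for a general $\ell\ge1$. Then $L=\frac{s(2\ell+1)}2$, and
\[
1-\mu(\ell+1)=\frac{2\ell+2-s}{s(2\ell+1)}+\frac{2|\gamma|(\ell+1)}{s(2\ell+1)} .
\]
If $2\ell+4\le s$, this is negative, since $|\gamma|(\ell+1)<1$. A spider without one leg of length $\ell+1$ would then contribute $\gamma+1-\mu(\ell+1)<\gamma<0$, and incomplete spiders would no longer be expensive.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
We apply Proposition~\ref{prop:method} with $\kappa=s-\frac14$. The first hypothesis is Lemma~\ref{lem:weights}(iii). For the second, take a building sequence for $Q$. Let $H$ be its first member with $f(H)\ge1$; it exists because the last member is $E(Q)$. Let $H\subseteq A\cup B$, where each of $A,B$ is empty, or one edge, or an earlier member. Then $f(A)=f(B)=0$, since a spider has more than one edge. Put $f=f(H)$. For each of the $f$ indices $j$ with $H_j$ full, $A_j\cup B_j$ is the whole spider and neither $A_j$ nor $B_j$ is; so $A_j$ is nonempty.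

\emph{Case $f\ge4s^2$.} Then $A$ meets at least two spiders, so it is neither empty nor a single edge. Thus $A$ is an earlier member, and $\Delta(A)\ge fc_0\ge s$ by Lemma~\ref{lem:weights}(ii).

\emph{Case $1\le f<4s^2$.} By Lemma~\ref{lem:weights}(i), $\Delta(H)\ge s+f\gamma\ge s-\frac{4s^2}{16s^2}=s-\frac14$.

In both cases the sequence has a nonempty member with $\Delta\ge s-\frac14$. So $C(Q_m)\ge s-\frac14-\frac18=2m-\frac38$.
\end{proof}

Subtracting (a) from (b) gives $C(Q_m)-C(P_m)\ge2m-\frac38-\frac{7m+19}4=\frac m4-\frac{41}8$. As $Q_m$ is a subgraph, and so a minor, of $P_m$, Theorem~\ref{thm:main} is proved.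

\section{The size of the failure, and where monotonicity holds}\label{sec:complements}

\begin{corollary}
\begin{itemize}
\item[(i)] $C(Q_m)-C(P_m)\ge\frac m4-\frac{41}8\to\infty$ and $\liminf_{m\to\infty}C(Q_m)/C(P_m)\ge\frac87$, although $Q_m\subset P_m$ are bipartite graphs with the same vertex set. (A quotient with denominator $0$ is read as $\infty$.)
\item[(ii)] For every $\eta>0$ there are a graph $F$ and an edge $e$ of $F$ with $C(F-e)\ge C(F)+\frac14-\eta$.
\end{itemize}
\end{corollary}

\begin{proof}
(i) follows from Theorem~\ref{thm:main}. For (ii) add the $m$ edges $a_ib_i$ to $Q_m$ one at a time. The total decrease of $C$ is at least $\frac m4-\frac{41}8$, so one of the $m$ steps decreases $C$ by at least $\frac14-\frac{41}{8m}$. Take $m$ large.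
\end{proof}

We now return to the reduction sketched in the introduction. A \emph{homomorphism} is a map between vertex sets that takes edges to edges; an \emph{endomorphism} of $P$ is a homomorphism from $P$ to itself. A graph is a \emph{core} if each of its endomorphisms is an automorphism; complete graphs are examples. If $P$ is a core, the input can be extended in such a way that every copy of $P$ in the extension is located as intended: project the extension to $P$ by a homomorphism, and note that a copy of $P$ then projects to an automorphism.

\begin{theorem}\label{thm:core}
If $P$ is a core, then $C(Q)\le C(P)$ for every minor $Q$ of $P$.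
\end{theorem}

Thus $P$ is not a core whenever $C(Q)>C(P)$ for a minor $Q$. The graph $P_m$ is indeed not a core: it is bipartite and has an edge and more than two vertices, so it has a non-injective homomorphism onto one of its edges.

\begin{proof}
The case $P=K_1$ is trivial, so let $P\ne K_1$. Then $P$ has no isolated vertex, since mapping an isolated vertex to another vertex and fixing all others would be a non-injective endomorphism. As $Q$ is a minor of $P$, there are disjoint nonempty sets $B_q\subseteq V(P)$, $q\in V(Q)$, each inducing a connected subgraph of $P$, with an edge of $P$ between $B_q$ and $B_{q'}$ whenever $qq'\in E(Q)$.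

Given a graph $G$ on $[n]$ and $\chi:[n]\to V(Q)$, define $G_\chi$ as follows. Its vertices are the pairs $(p,u)$ with $p\in B_q$ and $\chi(u)=q$, and one vertex $(p,*)$ for each $p\notin\bigcup_qB_q$. For each edge $pp'\in E(P)$ put the following edges:
\begin{itemize}
\item if $p,p'\in B_q$: join $(p,u)$ and $(p',u)$ for all $u$ with $\chi(u)=q$;
\item if $p\in B_q$, $p'\in B_{q'}$ and $qq'\in E(Q)$: join $(p,u)$ and $(p',u')$ if and only if $uu'\in E(G)$;
\item in all other cases: join all vertices with first coordinate $p$ to all vertices with first coordinate $p'$.
\end{itemize}
Pad with isolated vertices to $|V(P)|\,n$ vertices. Each edge indicator of $G_\chi$ is a constant or an edge variable of $G$.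

\emph{We claim that $P\subseteq G_\chi$ if and only if there is $z:V(Q)\to[n]$ with $\chi(z(q))=q$ for all $q$ and $z(q)z(q')\in E(G)$ for all $qq'\in E(Q)$.} Such a $z$ is injective, so it is a copy of $Q$ in $G$; we say that this copy is properly colored by $\chi$.

Given $z$, the map with $p\mapsto(p,z(q))$ for $p\in B_q$ and $p\mapsto(p,*)$ for all other $p$ embeds $P$ in $G_\chi$: in each of the three cases above the images of $p,p'$ are joined. Conversely, let $y$ be a copy of $P$ in $G_\chi$. It avoids the padding because $P$ has no isolated vertices. On the non-padding part, the projection to the first coordinate is a homomorphism to $P$, so composing it with $y$ gives an endomorphism of $P$, hence an automorphism $\alpha$. Then $y\circ\alpha^{-1}$ is a copy of $P$ in which each $p$ goes to a vertex with first coordinate $p$. For adjacent $p,p'\in B_q$ the second coordinates of the images agree, by the first rule. Since $B_q$ is connected, all second coordinates on $B_q$ equal one vertex $z(q)$, and $\chi(z(q))=q$. For $qq'\in E(Q)$ there is an edge of $P$ between $B_q$ and $B_{q'}$, and the second rule gives $z(q)z(q')\in E(G)$.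

By Lemma~\ref{lem:colors} with $U=V(Q)$ there are $O(\log n)$ colorings $\chi$ such that every copy of $Q$ is properly colored by one of them. Hence $\mathrm{SUBGRAPH}(Q)(G)=\bigvee_\chi\mathrm{SUBGRAPH}(P)(G_\chi)$, where $G_\chi$ has $|V(P)|\,n=O(n)$ vertices. So $C(Q)\le C(P)$.
\end{proof}

\begin{proposition}
Let $Q,R$ be graphs with at least one vertex each, and let $Q\sqcup R$ be their disjoint union. Then $C(Q\sqcup R)=\max(C(Q),C(R))$. In particular, deleting connected components does not increase $C$.
\end{proposition}

\begin{proof}
($\le$) Take the $O(\log n)$ colorings $\chi$ of Lemma~\ref{lem:colors} with $U=V(Q)\sqcup V(R)$. For each of them split $[n]$ into the two classes $\chi^{-1}(V(Q))$ and $\chi^{-1}(V(R))$. Test $Q$ on the graph induced by the first class and $R$ on the graph induced by the second, both of which have at most $n$ vertices, and take the AND. Finally take the OR over all $\chi$. Every copy of $Q\sqcup R$ is split correctly by some $\chi$, and the classes are disjoint, so this is correct.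

($\ge$) By symmetry it suffices to show $C(Q)\le C(Q\sqcup R)$. We claim that $Q\subseteq G$ if and only if $Q\sqcup R\subseteq G\sqcup R$. This reduces $\mathrm{SUBGRAPH}(Q)$ on $n$ vertices to $\mathrm{SUBGRAPH}(Q\sqcup R)$ on $n+|V(R)|$ vertices. The forward direction is clear. The difficulty in the other direction is that the copy of $Q\sqcup R$ may place parts of $Q$ in $R$ and parts of $R$ in $G$. We undo this by iteration.

Let $\varphi:Q\sqcup R\to G\sqcup R$ be an injective homomorphism. For $x\in V(Q)$ apply $\varphi$ repeatedly, viewing values in $V(R)$ again as elements of the domain, until the value lies in $V(G)$; call it $\psi(x)$. This terminates: otherwise $\varphi^a(x)=\varphi^b(x)$ for some $0\le a<b$, because $V(R)$ is finite, and injectivity gives $x=\varphi^{b-a}(x)\in V(R)$, which is impossible for $x\in V(Q)$.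

If $xy\in E(Q)$, the iterates of $x$ and $y$ stay adjacent, so at each step they lie both in $G$ or both in $R$. Hence they reach $G$ at the same step, and $\psi(x)\psi(y)\in E(G)$. It remains to see that $\psi$ is injective. Suppose $\psi(x)=\psi(y)$ with $x\ne y$, say $\psi(x)=\varphi^a(x)$ and $\psi(y)=\varphi^b(y)$ with $1\le a\le b$. Injectivity of $\varphi$ gives $x=\varphi^{b-a}(y)$. If $a<b$, this is an iterate of $y$ before it reaches $G$, so it lies in $V(R)$, which is impossible; if $a=b$, then $x=y$, a contradiction. So $\psi$ embeds $Q$ in $G$.
\end{proof}

\begin{thebibliography}{9}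
\bibitem{LD} \emph{Some Results In Low-Depth Circuit Complexity}, \url{https://newtraell.cs.uchicago.edu/files/phd_paper/yuanli.pdf}.
\end{thebibliography}
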